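\title{Spheres, cylinders and planes: the isoperimetric profile of $\mathbb{T}^2\times\mathbb{R}$}

\begin{abstract}
We prove that, for every volume, the isoperimetric profile of the product of the square flat two-torus with a line is the least of the areas of round balls, tubes around shortest closed geodesics, and slabs, and that these regions are the only minimizers. The known result for small volumes is used as an input. After Steiner symmetrization the only other candidate is generated by reflection from a pentagonal disc of constant mean curvature that meets the faces of a box orthogonally. A flat quaternionic connection on this disc yields exact trigonometric relations between its edge lengths and its mean curvature; together with Minkowski-type formulas and the planar isoperimetric inequality, these relations exclude the pentagon.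
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}^2=(\mathbb{R}/\mathbb{Z})^2$ be the square flat torus. For a region $\Omega$ in the flat three-manifold $\mathbb{T}^2\times\mathbb{R}$ we write $|\Omega|$ for its volume and $|\partial\Omega|$ for the area of its boundary. The \emph{isoperimetric profile}
\[
I(V)=\inf\{|\partial\Omega| : \Omega\subset\mathbb{T}^2\times\mathbb{R},\ |\Omega|=V\},\qquad V>0,
\]
measures the least area needed to enclose the volume $V$, and a region that attains the infimum is a \emph{minimizer}.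

Three families of competitors suggest themselves, according to how many of the two circle directions the region wraps around. A round ball of volume $V$ wraps around none and has area $(36\pi)^{1/3}V^{2/3}$. A tube $\{P:\operatorname{dist}(P,\gamma)<r\}$ around a closed geodesic $\gamma$ of length $1$ wraps around one; it has volume $\pi r^2$ and area $2\pi r=2\sqrt{\pi V}$. A slab $\mathbb{T}^2\times(a,b)$ wraps around both and has area $2$ whatever its volume. The ratio of the first area to the second is a constant times $V^{1/6}$ and equals $1$ at $V=4\pi/81$; the second area equals the third at $V=1/\pi$. The least of the three is therefore the \emph{spheres-cylinders-planes profile}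
\[
I_{SCP}(V)=\begin{cases}
(36\pi)^{1/3}V^{2/3}, & 0<V\le V_0,\\
2\sqrt{\pi V}, & V_0\le V\le 1/\pi,\\
2, & V\ge 1/\pi,
\end{cases}
\qquad V_0=\frac{4\pi}{81}.
\]
In these ranges the balls have radius at most $1/3$ and the tubes have radius at most $1/\pi$, both less than $1/2$, so the regions are embedded and $I\le I_{SCP}$.

The natural guess is that nothing does better. Hauswirth, P\'erez, Romon and Ros \cite{HPRR} proved that $I=I_{SCP}$ in the spherical range $0<V\le V_0$, and the conjecture that $I=I_{SCP}$ on $(0,1]$ is stated in \cite{CS}. We prove it, for all volumes, and determine the minimizers.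

\begin{theorem}\label{thm:profile}
$I(V)=I_{SCP}(V)$ for all $V>0$.
\end{theorem}

\begin{theorem}\label{thm:minimizers}
Up to null sets, the minimizers of volume $V$ are exactly: round balls for $V\le V_0$, tubes around closed geodesics of length $1$ for $V_0\le V\le1/\pi$, and slabs for $V\ge1/\pi$. At each of the two thresholds there are two types.
\end{theorem}

The guess could fail because of a fourth shape that wraps around both circles without being a slab: a thickened union of two crossing closed geodesics or, seen the other way, a thin slab with a hole punched through it. Such a region interpolates between a tube and a slab, and most of this paper is devoted to showing that it is never optimal. The proof has three steps.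

\emph{Localization in the volume} (Section~\ref{sec:background}). If $I\ne I_{SCP}$, the ratio $I(V)/2\sqrt{\pi V}$ has a minimum below $1$ on $[V_0,1/\pi]$, and at the minimum point the mean curvature of a minimizer is tied to its area and volume.

\emph{Symmetrization} (Sections~\ref{sec:steiner} and~\ref{sec:types}). Three Steiner symmetrizations produce a minimizer that is generated by reflection from a piece in one eighth of the manifold. This piece covers the whole base, or misses a wall, or is a disc with five edges. The first two cases reduce to known inequalities.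

\emph{Exclusion of the pentagon} (Sections~\ref{sec:pentagon}--\ref{sec:elementary}). Integral formulas bound the edge lengths of the pentagon in terms of area, volume and mean curvature, but these bounds are equalities for balls and tubes and cannot by themselves separate a pentagon from a nearby tube. The missing information comes from a flat quaternionic connection, the one behind Lawson's correspondence, whose holonomy around the boundary involves nothing but the five edge lengths and the mean curvature.

Section~\ref{sec:tools} sets up the integral formulas and the holonomy and runs the whole argument on a disc with four edges, where it takes a few lines. The theorems are proved in Section~\ref{sec:proofs}.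

\section{Background and the critical volume}\label{sec:background}

\subsection{Perimeter and normalization}
For a measurable set $\Omega$ of finite volume let
\[
\operatorname{Per}(\Omega)=\sup\Big\{\int_\Omega\operatorname{div}X : X\text{ a compactly supported }C^1\text{ vector field},\ |X|\le1\Big\}.
\]
A \emph{region} is a set with $\operatorname{Per}(\Omega)<\infty$, and $|\partial\Omega|$ means $\operatorname{Per}(\Omega)$. The perimeter does not change when $\Omega$ is changed on a null set, and it is the area of the boundary when the boundary is smooth. For a region $\Omega$ there are a finite measure $\mu_\Omega$ of total mass $\operatorname{Per}(\Omega)$ and a Borel unit vector field $\nu_\Omega$ with $\int_\Omega\operatorname{div}X=\int X\cdot\nu_\Omega\,d\mu_\Omega$ for all such $X$. By (F1) below minimizers are smooth, so a smaller class of regions gives the same profile.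

We rescale by the factor $2$ and work in
\[
M=\mathbf{T}\times\mathbb{R},\qquad \mathbf{T}=(\mathbb{R}/2\mathbb{Z})^2,\qquad Q=[0,1]^2\times[0,\infty)\subset M,
\]
so that $Q$, one eighth of $M$, has a unit square as base. If $\Omega\subset M$ has volume $8V$ and perimeter $8A$, we call $V$ and $A$ its \emph{normalized} volume and area; in the original scale its volume is $V$ and its area is $2A$. Unless said otherwise, volume and area of a region in $M$ mean $V$ and $A$. The normalized profile is $J=\frac12I$, and half of $I_{SCP}$ is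
\[
J_{SCP}=\min(J_{sph},J_{cyl},1),\qquad J_{sph}(V)=\tfrac12(36\pi)^{1/3}V^{2/3},\qquad J_{cyl}(V)=\sqrt{\pi V}.
\]
We have $J_{sph}\le J_{cyl}$ exactly for $V\le V_0$, and $J_{sph}(V_0)=J_{cyl}(V_0)=S_0:=2\pi/9<1$.

For a region with smooth boundary, $N=(N_x,N_y,N_z)$ is the outward unit normal and the mean curvature $H$ is defined by $2H=\operatorname{div}_{\partial\Omega}N$, so that $H=1/R$ on a sphere of radius $R$.

\subsection{Results used}
\begin{enumerate}
\item[(F1)] For each $V$ a minimizer exists. Up to a null set, every minimizer is a bounded open set, locally on one side of its boundary, and the boundary is a compact, smooth, embedded surface of constant mean curvature. Existence is in \cite{Mo}, since the isometry group of $M$ is cocompact; regularity is in \cite{GMT}.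
\item[(F2)] Isoperimetric regions in $S^1\times\mathbb{R}^2$ exist for each volume and are round balls or tubes $S^1\times\text{disc}$ \cite{PR}; see also \cite{HPRR}.
\item[(F3)] $I=I_{SCP}$ on $(0,V_0]$ \cite{HPRR}.
\item[(F4)] Riesz' rearrangement inequality on the line and on the circle \cite{FL,BT}: if $A,B$ are measurable sets of finite measure, $A^*,B^*$ are the centered intervals (arcs) of the same measure, and $K$ is a centered interval (arc), then
\[
\iint 1_A(x)1_B(x')1_K(x-x')\,dx\,dx'\le\iint 1_{A^*}(x)1_{B^*}(x')1_K(x-x')\,dx\,dx'.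
\]
\end{enumerate}
A minimizer in the form given by (F1) is called \emph{smooth}.

\subsection{The profile and the mean curvature}

\begin{lemma}\label{lem:continuity}
$J$ is nondecreasing and continuous.
\end{lemma}

\begin{proof}
The map $(x,y,z)\mapsto(x,y,\lambda z)$, $\lambda>0$, multiplies volume by $\lambda$ and the area element of a surface by $\sqrt{\lambda^2(N_x^2+N_y^2)+N_z^2}\le\max(1,\lambda)$. Applied to smooth minimizers, this gives $J(\lambda V)\le\max(1,\lambda)J(V)$. Hence $J(V)\le J(W)\le(W/V)J(V)$ for $V<W$.
\end{proof}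

\begin{lemma}\label{lem:variation}
Let $\Omega$ be a smooth minimizer with volume $V$ and mean curvature $H$, and let $f$ be a function with $f(V)=J(V)$. If $f\le J$ to the right of $V$ and the right derivative $f'_+(V)$ exists, then $2H\ge f'_+(V)$. If $f\le J$ to the left of $V$ and the left derivative $f'_-(V)$ exists, then $2H\le f'_-(V)$.
\end{lemma}

\begin{proof}
Moving $\partial\Omega$ by the distance $\varepsilon$ along $N$ changes the volume to $V+A\varepsilon+O(\varepsilon^2)$ and the area to $A+2HA\varepsilon+O(\varepsilon^2)$. Hence $f(V+t)\le J(V+t)\le f(V)+2Ht+O(t^2)$ for small $t$ of the relevant sign; divide by $t$.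
\end{proof}

Since a competitor is to be compared with a tube, we measure area and curvature in units of the tube of the same volume, whose area is $\sqrt{\pi V}$ and whose mean curvature satisfies $2H=J_{cyl}'(V)=\pi/(2\sqrt{\pi V})$. For a region with data $V,A,H$ put
\begin{equation}\label{eq:normalized}
S=\sqrt{\pi V},\qquad \alpha=\frac AS,\qquad \eta=\frac{4SH}{\pi}.
\end{equation}
Then
\begin{equation}\label{eq:dictionary}
2HV=\frac{\eta S}2,\qquad HA=\frac{\pi\alpha\eta}4,\qquad 2H^2=\frac{\pi^2\eta^2}{8S^2}.
\end{equation}
In particular $2H=\frac A{2V}$ means $\eta=\alpha$, and $2H=\frac{2A}{3V}$ means $\eta=\frac43\alpha$.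

A counterexample to Theorem~\ref{thm:profile} at an arbitrary volume comes with no control of $H$. The next lemma moves it to a volume at which $H$ is controlled.

\begin{lemma}[Critical volume]\label{lem:critical}
Suppose $J\ne J_{SCP}$. Then there is $V^*\in(V_0,1/\pi]$ such that every smooth minimizer of volume $V^*$ has $\alpha<1$ and satisfies $\eta=\alpha$ if $V^*<1/\pi$, and $\eta\le\alpha$ if $V^*=1/\pi$.
\end{lemma}

\begin{proof}
We have $J\le J_{SCP}$, so $J(V)<J_{SCP}(V)$ for some $V$, and $V>V_0$ by (F3). If $V>1/\pi$, then $J(1/\pi)\le J(V)<1=J_{SCP}(1/\pi)$ by Lemma~\ref{lem:continuity}. So the continuous function $\psi(V)=J(V)/\sqrt{\pi V}$ on $[V_0,1/\pi]$ takes a value below $1$, while $\psi(V_0)=1$ by (F3). Its minimum $\alpha<1$ is attained at some $V^*\in(V_0,1/\pi]$, and minimizers of volume $V^*$ have $A=\alpha S$. The function $f(V)=\alpha\sqrt{\pi V}$ satisfies $f\le J$ on $[V_0,1/\pi]$, $f(V^*)=J(V^*)$ and $f'(V^*)=\frac A{2V^*}$. Lemma~\ref{lem:variation} gives $2H\le\frac A{2V^*}$, with equality if $V^*<1/\pi$.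
\end{proof}

At $V^*=1/\pi$ only an inequality is available, and this cannot be improved: the slab of volume $1/\pi$ has $\alpha=1$ and $\eta=0$, the tube has $\alpha=\eta=1$. This endpoint will be the hardest case.

\section{Flux, holonomy and a model case}\label{sec:tools}

\subsection{Monotone regions}
For $x\in\mathbb{R}/2\mathbb{Z}$ let $|x|\in[0,1]$ be the distance from $0$. A set $\Omega\subset M$ has the \emph{monotonicity property} if
\begin{equation}\label{eq:monotone}
(x,y,z)\in\Omega,\quad |x'|\le|x|,\ |y'|\le|y|,\ |z'|\le|z|\quad\Longrightarrow\quad(x',y',z')\in\Omega .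
\end{equation}
Such a set is invariant under the reflections $x\mapsto-x$, $y\mapsto-y$, $z\mapsto-z$. Note that $x\mapsto-x$ fixes both planes $x=0$ and $x=1$.

\begin{definition}\label{def:monotone}
A \emph{monotone region} is a nonempty bounded open set $\Omega\subset M$ with property \eqref{eq:monotone}, locally on one side of its boundary $\hat\Sigma=\partial\Omega$, which is a smooth compact surface of constant mean curvature $H$. We put $E=\Omega\cap Q$ and $\Sigma=\hat\Sigma\cap Q$.
\end{definition}

The faces of $Q$ are $X_0,X_1,Y_0,Y_1,Z$, lying in the planes $x=0$, $x=1$, $y=0$, $y=1$, $z=0$, with outward normals $-e_x,e_x,-e_y,e_y,-e_z$. We write $\nu_F$ for the outward normal of the face $F$.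

\begin{lemma}\label{lem:orthogonal}
Let $\Omega$ be a monotone region. Then $N\cdot\nu_F=0$ on $\Sigma\cap F$ for each face $F$, and $N_x,N_y,N_z\ge0$ on $\Sigma$. The set $\Sigma$ is a compact surface with right-angled corners and boundary $\Sigma\cap\partial Q$; its outward conormal along $\Sigma\cap F$ is the constant vector $\nu_F$. Moreover $|E|=V$ and $\Sigma$ has area $A$.
\end{lemma}

\begin{proof}
The reflection in the plane of $F$ preserves $\Omega$ and fixes each point $P\in\Sigma\cap F$, so it fixes $N(P)$; thus $N(P)\cdot\nu_F=0$. If $N_x(P)<0$ at some $P\in\Sigma$, then $0<x(P)<1$ and $P+\varepsilon e_x\in\Omega$ for small $\varepsilon>0$, so $P\in\Omega$ by \eqref{eq:monotone}, which is impossible because $\Omega$ is open. The same argument with $e_y$ and $e_z$ gives $N_y,N_z\ge0$.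

No point of $\Sigma$ lies on three faces, since $N$ would vanish there. At a point on exactly one face, say $X_1$, the vector $e_x$ is tangent to $\hat\Sigma$, so $x$ is a local coordinate on $\hat\Sigma$ and $\Sigma$ is locally the half-disc $x\le1$; the vector $e_x$ is tangent to $\Sigma$, orthogonal to the boundary curve and points outward, so it is the conormal. At a point on two faces, say $X_1$ and $Y_0$, we have $N=\pm e_z$, the pair $(x,y)$ is a local chart, and $\Sigma$ is locally a quadrant with a right angle. Finally, $M$ is the union of eight reflected copies of $Q$ that overlap along planes, which meet $\hat\Sigma$ in curves.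
\end{proof}

Let $L_F$ be the length of $\Sigma\cap F$, which is zero if the intersection is empty. The scale-invariant edge lengths are
\[
a_0=HL_{X_0},\quad a_1=HL_{X_1},\quad b_0=HL_{Y_0},\quad b_1=HL_{Y_1},\quad c=HL_Z .
\]
Let $w_x,w_y$ be the areas of $E\cap X_1$ and $E\cap Y_1$, and put
\[
D_x=\int_\Sigma N_x,\qquad n_x=\int_\Sigma N_x^2,
\]
with $D_y,D_z,n_y,n_z$ defined in the same way; thus $n_x+n_y+n_z=A$.

\subsection{Flux formulas}
For a vector field $X$ along $\Sigma$, split $X$ into its tangential part and $(X\cdot N)N$. Since $\operatorname{div}_\Sigma((X\cdot N)N)=2H\,X\cdot N$, the divergence theorem on $\Sigma$ gives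
\begin{equation}\label{eq:firstvariation}
\int_\Sigma\operatorname{div}_\Sigma X=2H\int_\Sigma X\cdot N+\sum_F\int_{\Sigma\cap F}X\cdot\nu_F .
\end{equation}

\begin{lemma}\label{lem:flux}
For a monotone region,
\begin{gather}
L_Z=2HD_z,\qquad L_{X_0}=L_{X_1}+2HD_x,\qquad L_{Y_0}=L_{Y_1}+2HD_y,\label{eq:flux}\\
A=2H(V-w_x)+L_{X_1}+n_x,\quad A=2H(V-w_y)+L_{Y_1}+n_y,\quad A=2HV+n_z.\label{eq:minkowski}
\end{gather}
Moreover $w_x,w_y\le V$, the number $D_z$ is the area of $E\cap Z$, and
\begin{equation}\label{eq:cD}
c=2H^2D_z=\frac{\pi^2\eta^2}{8S^2}D_z,\qquad D_z^2\le S^2\alpha\Big(\alpha-\frac\eta2\Big).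
\end{equation}
If $H>0$, then $L_{X_1}\le A-n_x$ and $L_{Y_1}\le A-n_y$.
\end{lemma}

\begin{proof}
The constant fields $e_z,e_x,e_y$ have zero divergence, and \eqref{eq:firstvariation} gives \eqref{eq:flux}. The divergence theorem in $E$, applied to $xe_x$, $ye_y$, $ze_z$ and $e_z$, gives
\[
\int_\Sigma xN_x=V-w_x,\qquad\int_\Sigma yN_y=V-w_y,\qquad\int_\Sigma zN_z=V,\qquad D_z=|E\cap Z|;
\]
the first two integrands are nonnegative, so $w_x,w_y\le V$. For $X=xe_x$ we have $\operatorname{div}_\Sigma X=1-N_x^2$, and $X\cdot\nu_F$ is $1$ on $X_1$ and $0$ on the other faces, so \eqref{eq:firstvariation} reads $A-n_x=2H(V-w_x)+L_{X_1}$. The field $ye_y$ gives the second identity in \eqref{eq:minkowski}; for $ze_z$ all boundary terms vanish, which gives the third. The formula for $c$ follows from \eqref{eq:flux} and \eqref{eq:dictionary}. By the Cauchy--Schwarz inequality $D_z^2\le An_z=A(A-2HV)$, which is the second part of \eqref{eq:cD}. The last claim follows from \eqref{eq:minkowski} and $w_x,w_y\le V$.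
\end{proof}

\subsection{Holonomy}
The identities \eqref{eq:flux} say $\sum_FL_F\nu_F=-2H\int_\Sigma N$. This is Stokes' theorem for the vector-valued one-form $\theta(v)=N\times v$, and for $H=0$ it is a relation between edge lengths alone. For $H\ne0$ the surface term $\int_\Sigma N$ enters, and we can only estimate it. The point is that $d\theta$ is, up to the constant $H$, the quaternionic square of $\theta$, so that a noncommutative version of the same integration has no surface term.

Identify $\mathbb{R}^3$ with the imaginary quaternions, $e_x,e_y,e_z=\mathbf{i},\mathbf{j},\mathbf{k}$, so that $uv=-u\cdot v+u\times v$. For a unit vector $u$ we have $e^{\varphi u}=\cos\varphi+u\sin\varphi$, and orthogonal unit vectors $u,v$ anticommute, so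
\begin{equation}\label{eq:anticommute}
u\,e^{-\varphi v}=e^{\varphi v}u\qquad(u\perp v).
\end{equation}

\begin{definition}\label{def:polygonal}
A monotone region is \emph{polygonal} if $\Sigma$ is homeomorphic to a closed disc, each $\Sigma\cap F$ is a single arc (an \emph{edge}) or empty, and the boundary of $\Sigma$, oriented positively with respect to $N$, runs through the edges in the cyclic order $Y_0,X_1,Z,Y_1,X_0$.
\end{definition}

\begin{lemma}[Holonomy]\label{lem:holonomy}
For a polygonal region,
\begin{equation}\label{eq:holonomy}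
e^{-b_0\mathbf{j}}\,e^{a_1\mathbf{i}}\,e^{-c\mathbf{k}}\,e^{b_1\mathbf{j}}\,e^{-a_0\mathbf{i}}=1 .
\end{equation}
\end{lemma}

\begin{proof}
On $\hat\Sigma$ let $\theta(v)=N\times v$ and $\omega=-H\theta$, one-forms with values in the imaginary quaternions. Fix a point and a local orthonormal tangent frame $v_1,v_2$ with $v_1\times v_2=N$ whose covariant derivatives on $\hat\Sigma$ vanish at the point. Then $\theta(v_1)=v_2$, $\theta(v_2)=-v_1$, and at the point $[v_1,v_2]=0$ and the Euclidean derivatives $D_{v_i}v_i$ are normal, with $D_{v_i}v_i\cdot N=-v_i\cdot D_{v_i}N$. Hence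
\begin{align*}
d\theta(v_1,v_2)&=D_{v_1}\theta(v_2)-D_{v_2}\theta(v_1)=-D_{v_1}v_1-D_{v_2}v_2=2HN,\\
(\theta\wedge\theta)(v_1,v_2)&=\theta(v_1)\theta(v_2)-\theta(v_2)\theta(v_1)=-v_2v_1+v_1v_2=2N .
\end{align*}
Since $H$ is constant, $(d\omega+\omega\wedge\omega)(v_1,v_2)=-2H^2N+2H^2N=0$. This is the integrability condition of the system $d\Phi=\Phi\omega$, so by the Frobenius theorem the system has local solutions with any initial value. As $\omega$ is imaginary, $d(\Phi\bar\Phi)=\Phi(\omega+\bar\omega)\bar\Phi=0$, so we may take $|\Phi|=1$; and $d(\Phi_1\Phi_2^{-1})=0$ for two solutions, so solutions are unique up to a constant left factor. The germs of unit solutions therefore form a covering space of $\hat\Sigma$. The closed disc $\Sigma$ is simply connected and locally path connected, so the covering has a section over $\Sigma$: there is a continuous $\Phi$ on $\Sigma$ that is locally the restriction of a smooth solution.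

Let $T$ be the positively oriented unit tangent along the edge on $F$. Then $\nu_F\times T=N$, so $N\times T=-\nu_F$ and $\omega(T)=H\nu_F$ is \emph{constant}. Solving $\Phi'=\Phi H\nu_F$, we see that passing through the edge multiplies $\Phi$ on the right by $e^{HL_F\nu_F}$. After one turn $\Phi$ returns to its initial value, which is \eqref{eq:holonomy}.
\end{proof}

\begin{example}\label{ex:models}
(i) For the ball of radius $R<1$ about the origin, $\Sigma$ is a spherical triangle with edges on $Y_0,Z,X_0$ of length $\pi R/2$. Here $b_0=c=a_0=\pi/2$, and \eqref{eq:holonomy} is $(-\mathbf{j})(-\mathbf{k})(-\mathbf{i})=-\mathbf{i}^2=1$. From $V=\pi R^3/6$, $A=\pi R^2/2$, $H=1/R$ we get $2H=\frac{2A}{3V}$, that is, $\eta=\frac43\alpha$.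

(ii) For the tube of radius $r<1$ about the $x$-circle, $H=1/(2r)$, the edges on $X_0,X_1$ are quarter circles, those on $Y_0,Z$ are unit segments, and there is no edge on $Y_1$. Thus $a_0=a_1=\pi/4$, $b_0=c=1/(2r)$, $b_1=0$. By \eqref{eq:anticommute}, $e^{\pi\mathbf{i}/4}\mathbf{k}e^{-\pi\mathbf{i}/4}=e^{\pi\mathbf{i}/2}\mathbf{k}=-\mathbf{j}$, so $e^{a_1\mathbf{i}}e^{-c\mathbf{k}}e^{-a_0\mathbf{i}}=e^{c\mathbf{j}}$, in agreement with \eqref{eq:holonomy}. Here $S=A=\pi r/2$ and $\alpha=\eta=1$.
\end{example}

\subsection{The model case: four edges}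
The following statement is not needed for the theorems, because (F2) will dispose of this shape, but its proof is the proof for pentagons in miniature.

\begin{proposition}\label{prop:model}
Let $\Omega$ be a polygonal region with no edge on $Y_1$ and with an edge on $Z$. If $S\ge S_0$ and $\eta=\alpha$, then $\alpha\ge1$.
\end{proposition}

\begin{proof}
With $b_1=0$, \eqref{eq:holonomy} reads $e^{a_1\mathbf{i}}e^{-c\mathbf{k}}e^{-a_0\mathbf{i}}=e^{b_0\mathbf{j}}$. By \eqref{eq:anticommute} the left side is
\[
\cos c\;e^{(a_1-a_0)\mathbf{i}}-\sin c\;e^{(a_1+a_0)\mathbf{i}}\mathbf{k},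
\]
whose $\mathbf{i}$- and $\mathbf{k}$-components are $\cos c\sin(a_1-a_0)$ and $-\sin c\cos(a_1+a_0)$. Both vanish. If $\sin2c\ne0$, then $a_1-a_0\in\pi\mathbb{Z}$ and $a_1+a_0\in\frac\pi2+\pi\mathbb{Z}$, so $\cos2a_1=0$. In any case
\[
\sin2c\,\cos2a_1=0 .
\]
Suppose $\alpha<1$. Since $H>0$, Lemma~\ref{lem:flux} and \eqref{eq:dictionary} give $0\le a_1\le HA=\pi\alpha^2/4<\pi/4$, so $\cos2a_1>0$. By \eqref{eq:cD}, $D_z\le S\alpha/\sqrt2$ and
\[
0<c\le\frac{\pi^2\alpha^3}{8\sqrt2\,S}<\frac{\pi^2}{8\sqrt2\,S_0}=\frac{9\pi}{16\sqrt2}<\frac\pi2 ,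
\]
so $\sin2c>0$. This is a contradiction.
\end{proof}

In words: the holonomy forces the edge on $X_1$ to be as long as that of the tube with the same mean curvature, while the flux formulas say that a region which beats the tube has a shorter edge. With five edges the relation becomes $\tan2a_1\tan2b_1=\sin2c$, which no longer contradicts $a_1,b_1<\pi/4$. It still forces the two edges to be jointly long, and we shall need a sharper inequality saying that they cannot be.

\section{Steiner symmetrization}\label{sec:steiner}

For a measurable set $\Omega\subset M$ of finite volume, the \emph{Steiner symmetrization} in the direction $x$ is the set $\Omega^*=\{|x|<\frac12f(y,z)\}$, where $f(y,z)$ is the length of the slice $\{x:(x,y,z)\in\Omega\}$; the definition in the directions $y$ and $z$ is the same. By Fubini's theorem $|\Omega^*|=|\Omega|$, and $\Omega^*$ changes only on a null set when $\Omega$ does. Two of the three directions are circles; the proof below treats lines and circles alike by writing the perimeter as a limit of functionals to which (F4) applies.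

\begin{lemma}\label{lem:steiner}
If $\Omega$ is a region, so is $\Omega^*$, and $\operatorname{Per}(\Omega^*)\le\operatorname{Per}(\Omega)$.
\end{lemma}

\begin{proof}
For a measurable set $\Omega$ of finite volume and $\theta\in\mathbb{R}^3$ let
\[
\operatorname{Var}_\theta(\Omega)=\sup\Big\{\int_\Omega\partial_\theta\phi:\phi\in C^1_c(M),\ |\phi|\le1\Big\}\in[0,\infty].
\]
As a function of $\theta$ this is a supremum of linear functions, hence convex, homogeneous and lower semicontinuous. For $\phi$ as above and $\tau>0$,
\[
\int_M(1_{\Omega+\tau\theta}-1_\Omega)\phi=\int_\Omega\big(\phi(P+\tau\theta)-\phi(P)\big)dP=\int_0^\tau\!\!\int_\Omega\partial_\theta\phi(P+\rho\theta)\,dP\,d\rho .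
\]
Taking the supremum over $\phi$ on the left, or dividing by $\tau$ and letting $\tau\to0$ first, we obtain
\begin{equation}\label{eq:var}
\frac{|\Omega\triangle(\Omega+\tau\theta)|}\tau\le\operatorname{Var}_\theta(\Omega)\le\liminf_{\tau\to0}\frac{|\Omega\triangle(\Omega+\tau\theta)|}\tau .
\end{equation}
If $\Omega$ is a region, then $\operatorname{Var}_\theta(\Omega)=\int|\theta\cdot\nu_\Omega|\,d\mu_\Omega$, and $\int_{S^2}|\theta\cdot\nu|\,d\theta=2\pi$ for a unit vector $\nu$, so
\begin{equation}\label{eq:cauchy}
\int_{S^2}\operatorname{Var}_\theta(\Omega)\,d\theta=2\pi\operatorname{Per}(\Omega).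
\end{equation}
For $0<r<1$ define, using polar coordinates $h=r\rho\theta$ in the second expression,
\[
\mathcal{I}_r(\Omega)=r^{-4}\int_{|h|<r}|\Omega\triangle(\Omega+h)|\,dh=\int_{S^2}\int_0^1\rho^3\,\frac{|\Omega\triangle(\Omega+r\rho\theta)|}{r\rho}\,d\rho\,d\theta .
\]
We have $|\Omega\triangle(\Omega+h)|=2|\Omega|-2|\Omega\cap(\Omega+h)|$ and, because $r<1$ is below the injectivity radius of $M$,
\[
\int_{|h|<r}|\Omega\cap(\Omega+h)|\,dh=\iint1_\Omega(P)1_\Omega(P')1_{\operatorname{dist}(P,P')<r}\,dP\,dP' .
\]
When the two other coordinates of $P$ and of $P'$ are fixed, the kernel is the indicator of a centered interval or arc (possibly empty) in the difference of the remaining coordinates. So (F4) shows that the double integral does not decrease under symmetrization, that is, $\mathcal{I}_r(\Omega^*)\le\mathcal{I}_r(\Omega)$. By the second half of \eqref{eq:var} and Fatou's lemma for $\Omega^*$, and by the first half of \eqref{eq:var} and \eqref{eq:cauchy} for $\Omega$,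
\[
\tfrac14\int_{S^2}\operatorname{Var}_\theta(\Omega^*)\,d\theta\le\liminf_{r\to0}\mathcal{I}_r(\Omega^*)\le\liminf_{r\to0}\mathcal{I}_r(\Omega)\le\tfrac\pi2\operatorname{Per}(\Omega).
\]
Thus $\operatorname{Var}_\theta(\Omega^*)$ is finite for almost every $\theta$, hence by convexity for all $\theta$, and $\operatorname{Per}(\Omega^*)\le\operatorname{Var}_{e_x}+\operatorname{Var}_{e_y}+\operatorname{Var}_{e_z}<\infty$. Now \eqref{eq:cauchy} applies to $\Omega^*$, and the left side above is $\frac\pi2\operatorname{Per}(\Omega^*)$.
\end{proof}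

\begin{proposition}\label{prop:monotone}
Let $\Omega_0$ be a minimizer, and let $\Omega_1,\Omega_2,\Omega_3$ be obtained from it by successive Steiner symmetrizations in the directions $z,x,y$. Each $\Omega_i$ is a minimizer of the same volume, and the smooth representative of $\Omega_3$ is a monotone region. In particular, for every $V$ there is a monotone minimizer.
\end{proposition}

\begin{proof}
The first claim follows from Lemma~\ref{lem:steiner}. Write $\Omega_1=\{|z|<g(x,y)\}$, $\Omega_2=\{|x|<\frac12f(y,z)\}$ and $\Omega_3=\{|y|<\frac12\ell(x,z)\}$. Then $f(y,z)=|\{x:g(x,y)>|z|\}|$ depends on $z$ only through $|z|$ and is nonincreasing in $|z|$. Hence $\ell(x,z)=|\{y:f(y,z)>2|x|\}|$ is a nonincreasing function of $|x|$ and of $|z|$, and $\Omega_3$ satisfies \eqref{eq:monotone}.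

It remains to pass to the smooth representative $\Omega$. Since $\Omega$ is open and lies on one side of its boundary, it is the set of points that have a neighborhood in which $\Omega_3$ has full measure. This description shows that $\Omega$ is invariant under the three reflections. Let $(x_0,y_0,z_0)\in\Omega\cap Q$, and let $\Omega_3$ have full measure in the cube of half-width $\rho$ about this point. Put $x_1=\min(x_0+\rho,1)$, $y_1=\min(y_0+\rho,1)$, $z_1=z_0+\rho$. Then $\Omega_3$ contains points arbitrarily close to $(x_1,y_1,z_1)$, so by \eqref{eq:monotone} it contains the open box $\{|x|<x_1,|y|<y_1,|z|<z_1\}$. If $|x'|\le x_0$, the arc $\{|x|<x_1\}$ has full measure near $x'$: either it contains $x'$, or $x_1=1$ and it is the circle minus a point. The same holds for $y$, and $|z'|\le z_0$ implies $|z'|<z_1$. So every $(x',y',z')$ with $|x'|\le x_0$, $|y'|\le y_0$, $|z'|\le z_0$ lies in $\Omega$.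
\end{proof}

\section{The three types of monotone regions}\label{sec:types}

Let $\Omega$ be a monotone region. Its shape is governed by the \emph{base}
\[
U=\{(x,y)\in[0,1]^2:(x,y,0)\in\Omega\},
\]
a relatively open subset of the square which, by \eqref{eq:monotone}, contains with each point all points of the square below and to the left of it. We distinguish three types (Figure~\ref{fig:types}):
\begin{itemize}
\item \emph{type I}: $U$ has full measure in the square;
\item \emph{type II}: not type I, and $(1,0)\notin U$ or $(0,1)\notin U$;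
\item \emph{type III}: not type I, and $(1,0),(0,1)\in U$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\fill[gray!25] (0,0)--(0.62,0) arc (0:90:0.62)--cycle;
\draw (0,0) rectangle (1,1); \draw[very thick] (0.62,0) arc (0:90:0.62);
\begin{scope}[xshift=1.5cm]
\fill[gray!25] (0,0) rectangle (1,0.55);
\draw (0,0) rectangle (1,1); \draw[very thick] (0,0.55)--(1,0.55);
\end{scope}
\begin{scope}[xshift=3cm]
\fill[gray!25] (0,0)--(1,0)--(1,0.45).. controls (0.7,0.45) and (0.45,0.7) ..(0.45,1)--(0,1)--cycle;
\draw (0,0) rectangle (1,1);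
\draw[very thick] (1,0.45).. controls (0.7,0.45) and (0.45,0.7) ..(0.45,1);
\node[below] at (0.5,0) {$Y_0$}; \node[right] at (1,0.2) {$X_1$}; \node at (0.73,0.7) {$Z$};
\node[above] at (0.17,1) {$Y_1$}; \node[left] at (0,0.5) {$X_0$};
\node[right] at (1,0.47) {$(1,y^*)$}; \node[above] at (0.6,1) {$(x^*,1)$};
\end{scope}
\end{tikzpicture}
\caption{The unit square seen from above, with the base $U=\{(x,y):(x,y,0)\in\Omega\}$ shaded and the curve $\partial\Omega\cap\{z=0\}$ in bold, for a ball and a tube (both of type II) and for a region of type III. In the last case the surface $\Sigma$ is a graph over the shaded set, and the labels name the faces of the box $Q$ that contain its five edges.}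
\label{fig:types}
\end{figure}

\begin{lemma}\label{lem:typeI-II}
In type I, $A\ge1$, with equality only for slabs. In type II, $A\ge\min(J_{sph}(V),J_{cyl}(V))$, with equality only for round balls and tubes around coordinate circles.
\end{lemma}

\begin{proof}
\emph{Type I.} Since $\Omega$ is bounded, over every point of $U$ there is a point of $\Sigma$. By Lemma~\ref{lem:flux}, $A\ge D_z=|U|=1$. If $A=1$, then $N=e_z$ on $\Sigma$. Since $N_z=0$ on $\Sigma\cap Z$, the surface $\hat\Sigma$ does not meet $z=0$, and by reflection $N=e_z$ on the compact surface $\hat\Sigma\cap\{z>0\}$. Each component of it is open and closed in a torus $\mathbf{T}\times\{h\}$, hence equal to it. The total area of $\hat\Sigma$ is $8$ and each torus has area $4$, so $\hat\Sigma=\mathbf{T}\times\{\pm h\}$ and $\Omega$ is a slab.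

\emph{Type II.} Exchanging $x$ and $y$ if necessary, assume $(0,1)\notin U$. By \eqref{eq:monotone}, $\Omega$ does not meet the plane $y=1$. Neither does $\hat\Sigma$: at a point $P$ of the intersection $N$ is tangent to the plane, so $P-\varepsilon N$ would be a point of $\Omega$ in the plane. Hence $\bar\Omega\subset\{|y|<1\}$ embeds isometrically in $(\mathbb{R}/2\mathbb{Z})\times\mathbb{R}^2$. There, balls and tubes of normalized volume $V$ have normalized area $J_{sph}(V)$ and $J_{cyl}(V)$, so by (F2) every region has $A\ge\min(J_{sph}(V),J_{cyl}(V))$. A region with equality is isoperimetric there, hence a ball or a tube by (F2).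
\end{proof}

In type III the holonomy lemma requires that $\Sigma$ be a disc with exactly one arc on each face.

\begin{proposition}\label{prop:pentagon}
A monotone region of type III is polygonal with five edges. The numbers $x^*=\sup\{x:(x,1)\in U\}$ and $y^*=\sup\{y:(1,y)\in U\}$ lie in $(0,1)$, the edge on $Z$ joins $(1,y^*,0)$ to $(x^*,1,0)$, and the edge on $Y_0$ joins $X_0$ to $X_1$.
\end{proposition}

\begin{proof}
The complement of $U$ in the square has positive measure, so it contains a point $(x_0,y_0)$ with $x_0,y_0<1$, and with it the rectangle $[x_0,1]\times[y_0,1]$. Hence $x^*\le x_0<1$ and $y^*\le y_0<1$; and $x^*,y^*>0$ because $U$ is open and contains $(0,1)$ and $(1,0)$.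

\emph{Step 1: $N_z>0$ on $\hat\Sigma\cap\{z>0\}$.} By Lemma~\ref{lem:orthogonal} and reflection in $x$ and $y$, $N_z\ge0$ there. On a surface of constant mean curvature in a flat three-manifold the components of $N$ satisfy the Jacobi equation $\Delta N_z+|\mathrm{II}|^2N_z=0$, where $\mathrm{II}$ is the second fundamental form; so $N_z$ is superharmonic. By the strong maximum principle, on each component $C$ of $\hat\Sigma\cap\{z>0\}$ either $N_z>0$ or $N_z\equiv0$. In the second case $e_z$ is tangent to $C$, and since $C$ is closed in $\{z>0\}$ it contains an upward vertical ray, which contradicts boundedness.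

\emph{Step 2: $\Sigma\cap\{z>0\}$ projects bijectively onto $U$.} Over each point of $U$ there is a point of $\Sigma$ with $z>0$. Let $P=(x,y,z)\in\Sigma$ with $z>0$. By Step 1 the points just below $P$ lie in $\Omega$, so by \eqref{eq:monotone} all points $(x,y,z')$ with $0\le z'<z$ lie in $\Omega$. Hence $(x,y)\in U$, and no point of $\Sigma$ lies below $P$.

\emph{Step 3: $\Gamma=\Sigma\cap Z$ is a single arc.} We regard $\Gamma$ as a compact subset of the square, disjoint from $U$. On $\Gamma$ we have $N_z=0$ and $N_x,N_y\ge0$, so $N_x+N_y\ge1$: the curve is transverse to the diagonal direction, which suggests parametrizing it by $\xi=x-y$. For $|\xi|<1$ let $\sigma_\xi$ be the segment $\{x-y=\xi\}$ in the square, oriented upward. Its lower endpoint lies on the side $y=0$ or $x=0$; these sides are contained in $U$, and $U\cap\sigma_\xi$ is a relatively open initial part of $\sigma_\xi$. If $P\in\Gamma\cap\sigma_\xi$, then $P$ is not the lower endpoint, the points of $\sigma_\xi$ just before $P$ lie in $U$, and so do all earlier points; thus $P$ is the end of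 the initial part. Conversely, if the upper endpoint of $\sigma_\xi$ is not in $U$, the end of the initial part lies in $\bar\Omega\setminus\Omega$, hence in $\Gamma$. So $\sigma_\xi$ contains exactly one point of $\Gamma$ if its upper endpoint is not in $U$, and none otherwise. The upper endpoint is $(1,1-\xi)$ for $\xi\ge0$ and $(1+\xi,1)$ for $\xi\le0$, and by openness $(1,y^*),(x^*,1)\notin U$; so it fails to be in $U$ exactly when $x^*-1\le\xi\le1-y^*$. Therefore $\xi$ is a continuous bijection, hence a homeomorphism, from $\Gamma$ to $[x^*-1,1-y^*]$. The points $(1,y^*)$ and $(x^*,1)$ lie in $\bar\Omega\setminus\Omega$, so they are the endpoints of the arc. No other point of $\Gamma$ is on a side of the square: the sides $x=0$, $y=0$ are in $U$; if $(1,y)\in\Gamma$, then $N=e_y$ there, so $(1,y-\varepsilon)\in U$ for small $\varepsilon>0$ and $y=y^*$; if $(x,1)\in\Gamma$, then $N=e_x$ there and $x=x^*$.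

\emph{Step 4: $\Sigma$ is a disc.} By Step 3, $U\cup\Gamma$ meets each $\sigma_\xi$ in a closed segment of positive length, from the lower endpoint to either the point of $\Gamma$ or the upper endpoint. In the coordinates $(\xi,x+y)$ it is the set between the graphs of two continuous functions on $[-1,1]$ that agree only at $\xi=\pm1$, hence a closed disc. By Step 2 the vertical projection $\Sigma\to U\cup\Gamma$ is a continuous bijection from a compact space, hence a homeomorphism. The boundary of $U\cup\Gamma$, counterclockwise, consists of the side $y=0$, the segment $\{1\}\times[0,y^*]$, the arc $\Gamma$, the segment $[0,x^*]\times\{1\}$ and the side $x=0$; over these lie the sets $\Sigma\cap F$ for $F=Y_0,X_1,Z,Y_1,X_0$. Since $N_z>0$ in the interior, counterclockwise is the positive orientation.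
\end{proof}

From now on a monotone region of type III is called a \emph{pentagon}. The image of a pentagon under the isometry $x\leftrightarrow y$ of $M$ is a pentagon with the same $V,A,H,c$ and with $a_0\leftrightarrow b_0$, $a_1\leftrightarrow b_1$ exchanged; we call it the \emph{mirror image}. This is where we use that the torus is square.

\begin{remark}
For a pentagon, $\hat\Sigma$ is tiled by $8$ copies of $\Sigma$, two along each edge and four at each corner, so its Euler characteristic is $10-20+8=-2$. It is a connected surface of genus two.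
\end{remark}

\section{Relations satisfied by a pentagon}\label{sec:pentagon}

The edges on $X_1$ and $Y_1$ play the main role. We measure them in units of the tube, for which $a_1=\pi/4$:
\[
s=\frac{4a_1}\pi=\frac{\eta L_{X_1}}S,\qquad t=\frac{4b_1}\pi=\frac{\eta L_{Y_1}}S,\qquad G=(2s-s^2)+(2t-t^2).
\]

\subsection{Inequalities}
To sharpen the bound $L_{X_1}\le A$ of the model case we must bound the wall area $w_x$ in \eqref{eq:minkowski} from above. The edge on $X_1$ encloses that area together with two perpendicular lines, so the planar isoperimetric inequality applies after reflection.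

\begin{lemma}\label{lem:inequalities}
For a pentagon, $H>0$, so $\eta,a_0,a_1,b_0,b_1,c,s,t$ are positive, and $D_x,D_y>0$. Moreover:
\begin{gather}
s<\alpha\eta,\qquad t<\alpha\eta,\label{eq:st}\\
\alpha\ge\frac\eta2+\frac{2s-s^2}{2\eta}+\frac{n_x}S,\qquad\alpha\ge\frac\eta2+\frac{2t-t^2}{2\eta}+\frac{n_y}S,\label{eq:xy}\\
4\alpha\eta\ge3\eta^2+G,\label{eq:M}\\
L_Z^2\ge\pi(1-D_z),\qquad c\ge\frac{\pi(1-D_z)}{2D_z},\label{eq:hole}\\
a_0-a_1=2H^2D_x,\qquad b_0-b_1=2H^2D_y,\qquad b_0\ge H,\label{eq:differences}\\
D_x^2\le An_x,\qquad D_y^2\le An_y,\qquad n_x+n_y=\frac{\eta S}2.\label{eq:CS}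
\end{gather}
\end{lemma}

\begin{proof}
At the corner $(x^*,1,0)$ we have $N=e_x$, and at $(1,y^*,0)$ we have $N=e_y$. Hence $n_x,n_y,D_x,D_y>0$ and $n_z<A$. The third identity in \eqref{eq:minkowski} gives $H>0$ and $n_x+n_y=2HV=\eta S/2$. By Lemma~\ref{lem:flux}, $L_{X_1},L_{Y_1}<A$, which is \eqref{eq:st}. The rest of \eqref{eq:CS} is the Cauchy--Schwarz inequality, and \eqref{eq:differences} follows from \eqref{eq:flux} and from $L_{Y_0}\ge1$, since that edge joins $X_0$ to $X_1$.

By \eqref{eq:monotone} the slice $\Omega\cap\{x=1\}$ is contained in $\{|y|<y^*\}$ with $y^*<1$, so it is a bounded planar open set. It has area $4w_x$, and its boundary lies in $\hat\Sigma\cap\{x=1\}$, which has length $4L_{X_1}$. The planar isoperimetric inequality $(4L_{X_1})^2\ge4\pi\cdot4w_x$ gives $w_x\le L_{X_1}^2/\pi$, and the mirror image gives $w_y\le L_{Y_1}^2/\pi$. The complement of $\Omega$ in $\mathbf{T}\times\{0\}$ is compact and avoids the circles $x=0$ and $y=0$, so it is a compact subset of the planar square $(0,2)^2$, of area $4(1-D_z)$, with boundary in a curve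 of length $4L_Z$. This gives $L_Z^2\ge\pi(1-D_z)$, and $c=HL_Z=L_Z^2/(2D_z)$ by \eqref{eq:flux}.

Insert $w_x\le L_{X_1}^2/\pi$ in \eqref{eq:minkowski} and divide by $S$. Since $L_{X_1}/S=s/\eta$ and $2HL_{X_1}^2/(\pi S)=\eta L_{X_1}^2/(2S^2)=s^2/(2\eta)$, this is the first inequality in \eqref{eq:xy}; the mirror image gives the second. Adding both to $\alpha=\frac\eta2+\frac{n_z}S$ and using $n_x+n_y+n_z=\alpha S$, we get $3\alpha\ge\frac32\eta+\frac G{2\eta}+\alpha$, which is \eqref{eq:M}.
\end{proof}

Inequality \eqref{eq:M} is sharp in the limit of degenerate pentagons: the ball ($s=t=0$, $\eta=\frac43\alpha$) and the tube ($s=1$, $t=0$, $\alpha=\eta=1$) of Example~\ref{ex:models} turn it into an equality.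

\subsection{Trigonometric relations}

\begin{lemma}\label{lem:trig}
For a pentagon,
\begin{gather}
\sin2a_1\sin2b_1=\sin2c\cos2a_1\cos2b_1,\label{eq:T1}\\
\cos b_0\cos(a_0-a_1)=\cos c\cos b_1,\qquad\cos b_0\sin(a_0-a_1)=\sin c\sin b_1.\label{eq:T2}
\end{gather}
If $\sin2a_1\ne0$, then also
\begin{equation}\label{eq:T3}
\cos2b_0=\cos2c\cos2b_1,\qquad\sin2b_1=\sin2b_0\cos2a_1 .
\end{equation}
\end{lemma}

\begin{proof}
A cyclic permutation of the factors in \eqref{eq:holonomy} gives $e^{b_1\mathbf{j}}e^{-a_0\mathbf{i}}e^{-b_0\mathbf{j}}=e^{c\mathbf{k}}e^{-a_1\mathbf{i}}$. By \eqref{eq:anticommute} the left side is $\cos a_0\,e^{(b_1-b_0)\mathbf{j}}-\sin a_0\,e^{(b_0+b_1)\mathbf{j}}\mathbf{i}$, that is,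
\[
\cos a_0\cos(b_0-b_1)-\sin a_0\cos(b_0+b_1)\,\mathbf{i}-\cos a_0\sin(b_0-b_1)\,\mathbf{j}+\sin a_0\sin(b_0+b_1)\,\mathbf{k},
\]
and the right side is $\cos c\cos a_1-\cos c\sin a_1\,\mathbf{i}-\sin c\sin a_1\,\mathbf{j}+\sin c\cos a_1\,\mathbf{k}$. Comparing components,
\begin{align*}
&(1)\ \cos a_0\cos(b_0-b_1)=\cos c\cos a_1, &&(2)\ \cos a_0\sin(b_0-b_1)=\sin c\sin a_1,\\
&(3)\ \sin a_0\cos(b_0+b_1)=\cos c\sin a_1, &&(4)\ \sin a_0\sin(b_0+b_1)=\sin c\cos a_1.
\end{align*}
Equations (1) and (2) for the mirror image are \eqref{eq:T2}. The combinations $(1)(4)-(2)(3)$, $(1)(4)+(2)(3)$, $(1)(3)+(2)(4)$, $(1)(3)-(2)(4)$ and the addition formulas give, after multiplication by $2$,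
\begin{align*}
&(5)\ \sin2a_0\sin2b_1=\sin2c\cos2a_1, &&(6)\ \sin2a_0\sin2b_0=\sin2c,\\
&(7)\ \sin2a_0\cos2b_1=\sin2a_1, &&(8)\ \sin2a_0\cos2b_0=\cos2c\sin2a_1.
\end{align*}
By (7) and (5), $\sin2a_1\sin2b_1=\sin2a_0\sin2b_1\cos2b_1=\sin2c\cos2a_1\cos2b_1$. If $\sin2a_1\ne0$, then $\sin2a_0\ne0$ by (7); inserting (7) in (8) and (6) in (5) and dividing by $\sin2a_0$ gives \eqref{eq:T3}.
\end{proof}

When $s,t<1$ we use the deficits $p=1-s$ and $q=1-t$ in $(0,1)$. Then $2a_1=\frac\pi2(1-p)$ and $2b_1=\frac\pi2(1-q)$ lie in $(0,\frac\pi2)$, so \eqref{eq:T3} holds, and \eqref{eq:T1} and the definition of $G$ become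
\begin{equation}\label{eq:kappa}
\kappa:=\sin2c=\tan\frac{\pi s}2\tan\frac{\pi t}2=\cot\frac{\pi p}2\cot\frac{\pi q}2>0,\qquad p^2+q^2=2-G .
\end{equation}
Now the mechanism is visible. Inequality \eqref{eq:M} keeps the point $(p,q)$ outside a circle about the origin, which makes $\kappa$ small; the bounds on $c$ keep $\kappa$ large.

\section{Exclusion of pentagons}\label{sec:exclusion}

\begin{proposition}\label{prop:nopentagon}
There is no pentagon with $\alpha\le1$ that satisfies one of the following conditions:
\begin{enumerate}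
\item[(a)] $S_0<S<1$ and $\eta=\alpha$;
\item[(b)] $S=1$ and $\eta\le\alpha$;
\item[(c)] $\eta=\frac43\alpha$;
\item[(d)] $S=S_0$ and $\alpha\le\eta\le\frac43\alpha$.
\end{enumerate}
\end{proposition}

Theorem~\ref{thm:profile} needs only (a) and (b). Minimality enters nowhere else in the exclusion: it only supplies these relations between $S$, $\alpha$ and $\eta$. Two elementary facts are used repeatedly. For fixed $\eta>0$ the function $\alpha(\alpha-\frac\eta2)$ increases for $\alpha\ge\frac\eta4$, so in all four cases \eqref{eq:cD} gives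
\begin{equation}\label{eq:Dbound}
D_z^2\le S^2\Big(1-\frac\eta2\Big);
\end{equation}
and $\eta^4(1-\frac\eta2)$ increases on $[0,\frac85]$, its derivative being $\eta^3(4-\frac52\eta)$.

\subsection{Case (a): the interior of the cylindrical range}
By \eqref{eq:st}, $s,t<\alpha^2\le1$, so \eqref{eq:kappa} holds. By \eqref{eq:cD}, $D_z\le S\alpha/\sqrt2<1/\sqrt2$. Then \eqref{eq:hole} and \eqref{eq:cD} give
\[
\frac\pi{12}<\frac\pi2(\sqrt2-1)<c\le\frac{\pi^2\alpha^3}{8\sqrt2\,S}<\frac{\pi^2}{8\sqrt2\,S_0}=\frac{9\pi}{16\sqrt2}<\frac{5\pi}{12},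
\]
because $\sqrt2-1>\frac16$ and $\frac9{16\sqrt2}<0.4<\frac5{12}$. Hence $\kappa=\sin2c>\frac12$. The hypothesis $S<1$ is used only for the lower bound on $c$ and $S>S_0$ only for the upper bound. The latter grows like $1/S$, so the argument gives no control of $\kappa$ for small volumes; this is why (F3) is needed.

By \eqref{eq:M}, $G\le\alpha^2\le1$, so $p^2+q^2\ge1$. In the partial fraction expansion $\tan x=\sum_{k\ge1}\frac{8x}{(2k-1)^2\pi^2-4x^2}$ on $[0,\frac\pi2)$ all terms are nonnegative; keeping the first gives $\tan\frac{\pi r}2\ge\frac4\pi\frac r{1-r^2}$ for $0\le r<1$. With $p'=\sqrt{1-q^2}\le p$ we have $1-p'^2=q^2$, $1-q^2=p'^2$ and $2p'q\le1$, so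
\[
\frac1\kappa=\tan\frac{\pi p}2\tan\frac{\pi q}2\ge\tan\frac{\pi p'}2\tan\frac{\pi q}2\ge\frac{16}{\pi^2}\cdot\frac{p'q}{q^2p'^2}=\frac{16}{\pi^2p'q}\ge\frac{32}{\pi^2}>2 .
\]
This contradicts $\kappa>\frac12$.

\subsection{Case (b): the threshold between tubes and slabs}
Here $S=1$, $H=\pi\eta/4$, $2H^2=\pi^2\eta^2/8$ and $0<\eta\le\alpha\le1$. Put $\tau=1-\eta\in[0,1)$. By \eqref{eq:st}, $s,t<\eta$, so \eqref{eq:kappa} holds and $p,q>\tau$. Inequality \eqref{eq:M} gives $G\le4\eta-3\eta^2$, that is,
\begin{equation}\label{eq:circle}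
p^2+q^2\ge2-4\eta+3\eta^2=1-2\tau+3\tau^2 .
\end{equation}
Passing to the mirror image if necessary, we assume $t\le s$, that is, $p\le q$. By \eqref{eq:cD} and \eqref{eq:Dbound},
\begin{equation}\label{eq:cb}
c\le\frac{\pi^2}8\eta^2\sqrt{1-\eta/2}\le\frac{\pi^2}{8\sqrt2}<\frac\pi2 .
\end{equation}
For $\tau>0$ the circle in \eqref{eq:circle} can be smaller than the unit circle, and the argument of case (a) breaks down. The tube of volume $1/\pi$ has $r=2/\pi$, so $\tau=0$, $(p,q)=(0,1)$ and $c=b_0=\pi/4$; we split the discussion at this value of $c$, where $\cos2c$ changes sign in \eqref{eq:T3}.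

\medskip\noindent\emph{Case (b1): $c>\pi/4$.} By \eqref{eq:cD}, $D_z>\frac2{\pi\eta^2}$, so by \eqref{eq:Dbound} $\eta^4(1-\frac\eta2)>\frac4{\pi^2}>0.405$. The left side is increasing and is less than $0.401$ at $\eta=0.93$, so $\eta>0.93$ and $\tau<0.07$. By \eqref{eq:cb}, $\frac\pi2<2c\le\frac{\pi^2}{4\sqrt2}<\frac\pi2+0.174$, so $1\ge\kappa>\cos0.174\ge1-\frac12(0.174)^2>0.98$.

If $\kappa$ were exactly $1$, \eqref{eq:kappa} would give $t=p\le\frac12$, and \eqref{eq:circle} would read $p-p^2\le\tau-\frac32\tau^2$, contradicting $p>\tau$, but only by a margin of order $\tau^2$. This does not survive the passage from $1$ to $0.98$. We therefore improve $p>\tau$ by a fixed factor, using the term $n_x$ in \eqref{eq:xy} and a lower bound for $D_x$ that comes from \eqref{eq:T2}.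

\emph{Step 1: $p<0.51$ and $t\ge0.98\,p$.} Since $t\le s$, $\tan^2\frac{\pi t}2\le\kappa$. By \eqref{eq:kappa}, $\tan\frac{\pi t}2=\kappa\tan\frac{\pi p}2$, so $\tan\frac{\pi p}2\le\kappa^{-1/2}<1.02$. By convexity $\tan(\frac\pi4+\varepsilon)\ge1+2\varepsilon$, so $\tan\frac{0.51\pi}2>1.03$ and $p<0.51$. The function $m\mapsto\arctan(m\tan\frac{\pi p}2)$ is concave on $[0,1]$ with end values $0$ and $\frac{\pi p}2$; at $m=\kappa$ this gives $\frac{\pi t}2\ge\kappa\frac{\pi p}2$.

\emph{Step 2: $D_x\ge t/2$.} Since $0<c<\frac\pi2$ and $0<b_1<\frac\pi4$, the right sides in \eqref{eq:T2} are positive, so $\tan(a_0-a_1)=\tan c\tan b_1>0$. As $a_0-a_1=2H^2D_x>0$, it follows that $2H^2D_x\ge\arctan(m\tan c)$ with $m=\tan b_1\in(0,1)$. The function $\gamma\mapsto\arctan(m\tan\gamma)$ on $[0,\frac\pi2)$ has derivative $m/(\cos^2\gamma+m^2\sin^2\gamma)\ge m$, so $2H^2D_x\ge mc=2H^2D_z\tan b_1$. Hence $D_x\ge D_zb_1\ge\frac2\pi\cdot\frac{\pi t}4=\frac t2$.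

\emph{Step 3: $\tau\le0.745\,p$.} By \eqref{eq:CS}, $n_x\ge D_x^2/\alpha\ge D_x^2$. Multiply the first inequality in \eqref{eq:xy} by $2\eta$ and use $\alpha\le1$, $2\eta-\eta^2=1-\tau^2$ and $2s-s^2=1-p^2$:
\[
p^2\ge\tau^2+2\eta D_x^2\ge\tau^2+0.465\,t^2\ge\tau^2+0.446\,p^2 .
\]
So $\tau^2\le0.554\,p^2<(0.745\,p)^2$.

\emph{Step 4: contradiction.} The function $2t-t^2$ increases on $[0,1]$, so $1-q^2=2t-t^2\ge1.96\,p-0.9604\,p^2$, and \eqref{eq:circle} gives
\[
\beta(p):=1.96\,p-1.9604\,p^2\le2\tau-3\tau^2\le2\tau .
\]
With Step 3, $0.47\,p\le1.9604\,p^2$, so $p>0.239$. The concave function $\beta$ exceeds $0.35$ at $0.239$ and $0.48$ at $0.51$, so $\beta(p)>0.35$. But $2\tau<0.14$.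

\medskip\noindent\emph{Case (b2): $c\le\pi/4$.} Now $\kappa$ may be small and \eqref{eq:T1} is of no use. Instead we use \eqref{eq:T3} and the width of the box, through $b_0\ge H$. By \eqref{eq:CS}, $D_y^2\le\alpha\eta/2\le\frac12$, so by \eqref{eq:differences} $b_0=b_1+2H^2D_y<\frac\pi4+\frac{\pi^2}{8\sqrt2}<\frac{3\pi}4$, the last step by \eqref{eq:cb}. By \eqref{eq:T3}, $\cos2b_0=\cos2c\cos2b_1\ge0$, and $0<2b_0<\frac{3\pi}2$, so $2b_0\le\frac\pi2$. Therefore $\sin2b_0\ge\sin2H=\sin\frac{\pi\eta}2=\cos\frac{\pi\tau}2$. The second relation in \eqref{eq:T3}, with $\sin2b_1=\cos\frac{\pi q}2$ and $\cos2a_1=\sin\frac{\pi p}2>0$, gives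
\begin{equation}\label{eq:b2}
\cos\frac{\pi q}2\ge\cos\frac{\pi\tau}2\,\sin\frac{\pi p}2 .
\end{equation}
This contradicts \eqref{eq:circle} by the following lemma, which is proved in Section~\ref{sec:elementary}.

\begin{lemma}\label{lem:elementary}
If $0\le\tau<p\le q<1$ and \eqref{eq:b2} holds, then $p^2+q^2<1-2\tau+3\tau^2$.
\end{lemma}

\subsection{Case (c): the curvature of a ball}
Here $4\alpha\eta-3\eta^2=0$, so $G\le0$ by \eqref{eq:M}. But $0<s,t<\alpha\eta\le\frac43<2$ by \eqref{eq:st}, so $2s-s^2$ and $2t-t^2$ are positive. No holonomy is needed.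

\subsection{Case (d): the threshold between balls and tubes}
Here $S=2\pi/9$ and $H=\frac98\eta$. The small volume makes the hole large, which pushes $c$ beyond $\pi/2$. Since $\eta\ge\alpha$, \eqref{eq:cD} gives $D_z\le S_0/\sqrt2<0.494$. By \eqref{eq:hole}, $L_Z>\sqrt{0.506\,\pi}>1.26$; by \eqref{eq:flux}, $H=L_Z/(2D_z)>1.275$. Hence $\eta>1.133$ and $c=HL_Z>1.6>\frac\pi2$. On the other hand $\eta\le\frac43$, so \eqref{eq:cD} and \eqref{eq:Dbound} give
\[
c\le\frac{\pi^2}{8S_0}\eta^2\sqrt{1-\eta/2}=\frac{9\pi}{16}\eta^2\sqrt{1-\eta/2}\le\frac{9\pi}{16}\cdot\frac{16}9\cdot\frac1{\sqrt3}=\frac\pi{\sqrt3}<\pi .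
\]
So $\sin2c<0$. By \eqref{eq:st}, $s,t<\frac43$, so $2a_1,2b_1\in(0,\frac{2\pi}3)$, the left side of \eqref{eq:T1} is positive, and $\cos2a_1\cos2b_1<0$. Thus one of $s,t$ lies in $(1,\frac43)$ and contributes more than $1-\frac19$ to $G$, while the other lies in $(0,1)$ and contributes a positive amount: $G>\frac89$. But \eqref{eq:M} gives $G\le\eta(4-3\eta)$, which decreases for $\eta>\frac23$ and is less than $0.69$ at $\eta=1.133$. This contradiction completes the proof of Proposition~\ref{prop:nopentagon}, given Lemma~\ref{lem:elementary}. \qed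

\section{Proof of Lemma~\ref{lem:elementary}}\label{sec:elementary}

In this section $x,y,w$ are real variables. If $\tau=0$, \eqref{eq:b2} says $q\le1-p$, and $p^2+q^2\le p^2+(1-p)^2<1$. Let $0<\tau<1$ and $\sigma=\cos\frac{\pi\tau}2\in(0,1)$. Define
\[
q(p)=\frac2\pi\arccos\Big(\sigma\sin\frac{\pi p}2\Big)\in(0,1),\qquad R(p)=p^2+q(p)^2,\qquad0<p<1 .
\]
The function $q(p)$ decreases, so $p-q(p)$ increases; it vanishes at the point $p_s$ with $\tan\frac{\pi p_s}2=1/\sigma$. Inequality \eqref{eq:b2} says $q\le q(p)$. Together with $p\le q$ this gives $\tau<p\le p_s$ and $p^2+q^2\le R(p)$. We show that $R$ is largest at an endpoint of $[\tau,p_s]$ and then estimate it at both endpoints.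

\subsection{Reduction to the endpoints}
Write $q=q(p)$. Differentiating $\cos\frac{\pi q}2=\sigma\sin\frac{\pi p}2$ gives $q'=-\mu$ with
\[
\mu=\frac{\sigma\cos\frac{\pi p}2}{\sin\frac{\pi q}2}=\cot\frac{\pi p}2\cot\frac{\pi q}2,\qquad\mu^2=\frac{\sigma^2\cos^2\frac{\pi p}2}{1-\sigma^2\sin^2\frac{\pi p}2}\le1,
\]
the last inequality being equivalent to $\sigma^2\le1$. So $R'=2(p-\mu q)$ has the sign of
\[
\mathcal{F}(p)=\log\Big(p\tan\frac{\pi p}2\Big)-\log\Big(q\cot\frac{\pi q}2\Big).
\]
Since $\frac d{dr}\log\tan\frac{\pi r}2=\frac\pi{\sin\pi r}=\frac\pi2(\tan\frac{\pi r}2+\cot\frac{\pi r}2)$,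
\[
\mathcal{F}'=\frac1p+\frac\mu q+\frac\pi2\Big(\tan\frac{\pi p}2+\cot\frac{\pi p}2\Big)-\frac\pi2\cot\frac{\pi p}2\Big(1+\cot^2\frac{\pi q}2\Big)=\frac1p+\frac\mu q+\frac\pi2\tan\frac{\pi p}2\,(1-\mu^2)>0 .
\]
Hence $R'$ changes sign at most once, from negative to positive, and $R\le\max(R(\tau),R(p_s))$ on $[\tau,p_s]$.

\subsection{The endpoint $p=\tau$}
As $\tau\to0$ this endpoint tends to the tube $(p,q)=(0,1)$, where the inequality degenerates, so an exact comparison is needed. Let $m=\tau(1-\tau)>0$ and $\rho=\sqrt{1-2m}\in(0,1)$, so that $\tau^2+\rho^2=1-2\tau+3\tau^2$. We must show $q(\tau)<\rho$, that is, $\cos\frac{\pi\rho}2<\cos\frac{\pi q(\tau)}2=\frac12\sin\pi\tau$. We use Euler's products $\cos\frac{\pi\rho}2=\prod_{k\ge0}(1-\frac{\rho^2}{(2k+1)^2})$ and $\sin\pi\tau=\pi\tau\prod_{k\ge1}(1-\frac{\tau^2}{k^2})$, and Wallis' product $\prod_{k\ge1}\frac{4k(k+1)}{(2k+1)^2}=\frac\pi4$. Since $(2k+1)^2-\rho^2=4k(k+1)+2m$,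
\[
\cos\frac{\pi\rho}2=2m\prod_{k\ge1}\frac{4k(k+1)}{(2k+1)^2}\Big(1+\frac m{2k(k+1)}\Big)=\frac{\pi m}2\prod_{k\ge1}\Big(1+\frac m{2k(k+1)}\Big).
\]
In the sine product we shift the index of the factors $1-\frac\tau k$, which changes the $n$th partial product by the factor $1-\frac\tau{n+1}\to1$:
\[
\frac12\sin\pi\tau=\frac{\pi\tau(1-\tau)}2\prod_{k\ge1}\Big(1+\frac\tau k\Big)\Big(1-\frac\tau{k+1}\Big)=\frac{\pi m}2\prod_{k\ge1}\Big(1+\frac m{k(k+1)}\Big).
\]
Each factor of the second product exceeds the corresponding factor of the first. So $R(\tau)<1-2\tau+3\tau^2$.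

\subsection{The endpoint $p=p_s$}
Let $x=\frac\pi2(1-\tau)\in(0,\frac\pi2)$ and $y=\frac\pi2(1-p_s)$. Then $\tan y=\cot\frac{\pi p_s}2=\sigma=\sin x$. We have $\frac{\pi^2}4R(p_s)=2(\frac\pi2-y)^2$ and $\frac{\pi^2}4(1-2\tau+3\tau^2)=\frac{\pi^2}2-2\pi x+3x^2$, so we must show
\[
\Xi(x):=(3x^2-2\pi x)+(2\pi y-2y^2)>0,\qquad y=\arctan\sin x,\quad0<x<\frac\pi2 .
\]
Here $y$ increases with $x$, and $2\pi y-2y^2$ increases for $y<\frac\pi2$. For large $x$ this monotonicity suffices; for small $x$ the linear terms cancel and we need a good lower bound for $y$.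

\medskip\noindent\emph{The range $0<x\le0.87$.} Write $w=x^2\le0.7569$. We claim
\begin{equation}\label{eq:Y}
y\ge Y(x):=\frac{x(20+3w)}{20+13w}=x-\frac{x^3}{2+1.3w}.
\end{equation}
Both sides vanish at $0$, so it suffices to compare derivatives. We have $Y'=\frac{400-80w+39w^2}{(20+13w)^2}$ and $y'=\frac C{2-C^2}$ with $C=\cos x$, an increasing function of $C\in[0,1]$. Since $w\le1$,
\[
C\ge1-\frac w2+\frac{w^2}{24}-\frac{w^3}{720}\ge C_1:=1-\frac w2+\frac{w^2}{25}>0 .
\]
Expanding,
\begin{align*}
C_1(20+13w)^2&=400+320w-75w^2-63.7w^3+6.76w^4,\\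
2-C_1^2&=1+w-0.33w^2+0.04w^3-0.0016w^4,
\end{align*}
and
\[
C_1(20+13w)^2-(2-C_1^2)(400-80w+39w^2)=w^2\big[98-145.1w+23.47w^2-1.688w^3+0.0624w^4\big].
\]
On $[0,1]$ the derivative of the bracket is at most $-145.1+46.94+0.25<0$, and at $w=0.7569$ the bracket exceeds $0.9$. Hence $y'\ge Y'$, and \eqref{eq:Y} holds.

With $\delta=x-y\ge0$ we have $\Xi=x^2-2\delta(\pi-2x+\delta)$, and $\delta(\pi-2x+\delta)$ increases in $\delta\ge0$. By \eqref{eq:Y}, $\delta\le x^3/g$ with $g=2+1.3w$, so it suffices to show $2\frac{x^3}g(\pi-2x+\frac{x^3}g)<x^2$. Multiplying by $g^2/(2x^2)$, this is $g(1-\pi x+2.65w)-w^2>0$, that is,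
\[
2-2\pi x+6.6x^2-1.3\pi x^3+2.445x^4>0 .
\]
Since $\pi<3.1416$, the left side is at least $h(x)=2-6.2832x+6.6x^2-4.08408x^3+2.445x^4$. The quadratic $h''=13.2-24.50448x+29.34x^2$ has negative discriminant ($24.50448^2<601<4\cdot13.2\cdot29.34$), so $h$ is convex. We have $h(0.67)>0.0173$ and $0<h'(0.67)<0.0023$, so the tangent line at $0.67$ gives $h(x)\ge0.0173-0.0023\cdot0.67>0$ for all $x\ge0$.

\medskip\noindent\emph{The range $0.87\le x\le0.91$.} The function $3x^2-2\pi x$ decreases for $x<\frac\pi3$, so it is at least $3(0.91)^2-2\pi(0.91)>-3.2335$. By \eqref{eq:Y} at $x=0.87$, $y\ge Y(0.87)>0.6493$, so $2\pi y-2y^2>3.236$. Hence $\Xi>0$.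

\medskip\noindent\emph{The range $0.91\le x<\frac\pi2$.} The minimum of $3x^2-2\pi x$ is $-\frac{\pi^2}3>-3.29$. The alternating Taylor series give $\sin0.667<0.61865$, $\cos0.667>0.7856$ and $\sin0.91>0.789$, so $\tan0.667<0.7875<\sin0.91$. Hence $y>0.667$, $2\pi y-2y^2>3.30$, and $\Xi>0$.

\medskip
Thus $R(p_s)<1-2\tau+3\tau^2$, and Lemma~\ref{lem:elementary} is proved. \qed

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:profile}]
Suppose $J\ne J_{SCP}$. Let $V^*\in(V_0,1/\pi]$ be as in Lemma~\ref{lem:critical}, and let $\Omega$ be a monotone minimizer of volume $V^*$, given by Proposition~\ref{prop:monotone}. Then $A=\alpha S<S=J_{cyl}(V^*)\le\min(J_{sph}(V^*),1)$, so by Lemma~\ref{lem:typeI-II} the region $\Omega$ is a pentagon. It satisfies condition (a) of Proposition~\ref{prop:nopentagon} if $V^*<1/\pi$ and condition (b) if $V^*=1/\pi$, which is impossible.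
\end{proof}

For Theorem~\ref{thm:minimizers} we first classify monotone minimizers and then undo the symmetrizations. Call a region of volume $V$ in $M$ \emph{standard} if it is a round ball with $V\le V_0$, a tube around a coordinate circle with $V_0\le V\le1/\pi$, or a slab with $V\ge1/\pi$.

\begin{lemma}\label{lem:monotoneclass}
Every monotone minimizer is standard.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:profile}, $A=J_{SCP}(V)=\min(J_{sph},J_{cyl},1)$. In type I, Lemma~\ref{lem:typeI-II} gives $A=1$, so $\Omega$ is a slab, and $J_{SCP}(V)=1$ means $V\ge1/\pi$. In type II, $A\ge\min(J_{sph},J_{cyl})\ge J_{SCP}=A$, so $\Omega$ is a ball with $J_{sph}(V)=J_{SCP}(V)$, that is, $V\le V_0$, or a tube with $J_{cyl}(V)=J_{SCP}(V)$, that is, $V_0\le V\le1/\pi$. Suppose $\Omega$ is a pentagon. Then $\alpha\le1$ because $A\le J_{cyl}(V)=S$, and Lemma~\ref{lem:variation} with $f=J=J_{SCP}$ gives $J'_+(V)\le2H\le J'_-(V)$. Since $J_{sph}'=\frac{2J_{sph}}{3V}$ and $J_{cyl}'=\frac{J_{cyl}}{2V}$, we obtain: $\eta=\frac43\alpha$ for $V<V_0$; $\alpha\le\eta\le\frac43\alpha$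 for $V=V_0$; $\eta=\alpha$ for $V_0<V<1/\pi$; $\eta\le\alpha$ for $V=1/\pi$; and $H=0$ for $V>1/\pi$. The first four cases are excluded by parts (c), (d), (a), (b) of Proposition~\ref{prop:nopentagon}, the last by Lemma~\ref{lem:inequalities}.
\end{proof}

\begin{lemma}\label{lem:rigidity}
Let $\Omega$ be a smooth minimizer whose Steiner symmetrization in a coordinate direction $v$ agrees up to a null set with a standard region $B$. Then $\Omega$ agrees up to a null set with a translate of $B$ in the direction $v$.
\end{lemma}

\begin{proof}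
Let $\operatorname{pr}$ be the projection along $v$ and $f$ the slice length of $B$; almost every slice of $\Omega$ has length $f$. If $B$ is a tube around a circle in the direction $v$, or a slab and $v$ is horizontal, all slices of $B$ are empty or full circles. Then almost every slice of $\Omega$ is null or full accordingly, and $\Omega=B$ up to a null set.

Otherwise $W=\{f>0\}$ is open and connected (a disc, an annulus, or $\mathbf{T}$), $f$ is smooth on $W$, and no slice of $B$ is full: in $M$ the balls have radius at most $\frac23$ and the tubes at most $\frac2\pi$, so $f<2$ in the circle directions. Over $W$ the boundary of $B$ consists of two graphs with gradients $\pm\frac12\nabla f$, and the rest of it has zero area, so $\operatorname{Per}(B)=\int_W\sqrt{4+|\nabla f|^2}$. Also $\operatorname{Per}(B)=\operatorname{Per}(\Omega)$, since both are minimizers of the same volume by Lemma~\ref{lem:steiner}.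

Let $W_{reg}\subset W$ be the set of regular values in $W$ of $\operatorname{pr}$ restricted to $\partial\Omega$. It has full measure in $W$ by Sard's theorem and is open because $\partial\Omega$ is compact. Over a small disc about a point of $W_{reg}$, the surface $\partial\Omega$ is a finite union of disjoint smooth graphs, at each of which the lines in the direction $v$ cross from $\Omega$ to its complement. There is at least one graph, since otherwise the slices of $\Omega$ over the disc would all be empty or full. So the slices are unions of $k\ge1$ intervals with smooth endpoints $g_1,\dots,g_{2k}$. Their length $\sum_j\varepsilon_jg_j$, with $\varepsilon_j=1$ for upper and $-1$ for lower endpoints, is continuous and equals $f$ almost everywhere, hence everywhere on the disc. The triangle inequality for the vectors $(1,\varepsilon_j\nabla g_j)$ gives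
\begin{equation}\label{eq:triangle}
\sum_j\sqrt{1+|\nabla g_j|^2}\ge\sqrt{4k^2+|\nabla f|^2}\ge\sqrt{4+|\nabla f|^2},
\end{equation}
with equality only if $k=1$ and the two vectors are equal, that is, the upper and lower endpoints have gradients $\frac12\nabla f$ and $-\frac12\nabla f$. The integral of the left side over $W_{reg}$ is the area of $\Sigma_{reg}=\partial\Omega\cap\operatorname{pr}^{-1}(W_{reg})$, at most $\operatorname{Per}(\Omega)$, and the integral of the right side is $\operatorname{Per}(B)$. Hence equality holds in \eqref{eq:triangle} almost everywhere, by continuity everywhere on $W_{reg}$, and $\partial\Omega\setminus\Sigma_{reg}$ has zero area.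

It remains to rule out that the pieces over different components of $W_{reg}$ are translated by different amounts. The set $\Sigma_{reg}$ is dense in $\partial\Omega$, and on it $|N\cdot v|=(1+\frac14|\nabla f|^2)^{-1/2}\circ\operatorname{pr}$. By continuity this holds on all of $\partial\Omega\cap\operatorname{pr}^{-1}(W)$, so $N\cdot v\ne0$ there and $W_{reg}=W$. Thus every slice over $W$ is a single interval of length $f$ whose center is a smooth function with zero gradient, hence constant on the connected set $W$. Over the complement of $W$ almost every slice of $\Omega$ is null.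
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minimizers}]
Let $\Omega_0$ be a minimizer and $\Omega_1,\Omega_2,\Omega_3$ as in Proposition~\ref{prop:monotone}. By Lemma~\ref{lem:monotoneclass}, $\Omega_3$ is standard up to a null set. A translate of a standard region is standard, and symmetrization does not see null sets, so Lemma~\ref{lem:rigidity}, applied to the smooth representatives of $\Omega_2,\Omega_1,\Omega_0$ in turn, shows that each of them is standard. In the original scale the coordinate circles are exactly the closed geodesics of length $1$, since $\pm e_x,\pm e_y$ are the only unit vectors in $\mathbb{Z}^2$. Conversely, in the stated ranges the balls, tubes and slabs have area $I_{SCP}(V)=I(V)$, so they are minimizers.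
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT} Baernstein and Taylor, 1976.

\bibitem{CS} \emph{The Courant-Sharp Property For Flat Tori}, \texttt{https://corentin-lena.net/documents/ChamberyLena.pdf}.

\bibitem{FL} Friedberg and Luttinger, 1976.

\bibitem{GMT} Gonzalez, Massari and Tamanini.

\bibitem{HPRR} Hauswirth, P\'erez, Romon and Ros, 2004.

\bibitem{Mo} Morgan, \emph{Geometric Measure Theory}.

\bibitem{PR} Pedrosa and Ritor\'e, Indiana Univ. Math. J. 48 (1999).

\end{thebibliography}
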